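# Disconnected toric Hilbert schemes for gradings by positive integers

## 1. Weights 1, 2 and weights 1, 2, 3 by hand

Let $k$ be a field. Give the variables of $k[x,y]$ the degrees $\deg x=1$, $\deg y=2$, and look for all homogeneous ideals $I$ such that the quotient $k[x,y]/I$ has dimension exactly $1$ in every degree $b=0,1,2,\dots$

In degrees $0$ and $1$ there is only one monomial, so $I_0=I_1=0$. In degree $2$ there are two monomials, $x^2$ and $y$, and $I_2$ must be a line, spanned by some $g=\alpha x^2+\beta y$ with $(\alpha,\beta)\neq(0,0)$. The ideal $\langle g\rangle$ is principal with a generator of degree $2$, so its quotient has Hilbert series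
$$\frac{1-t^2}{(1-t)(1-t^2)}=\frac1{1-t}=1+t+t^2+\cdots .$$
The quotient by $\langle g\rangle$ therefore has dimension $1$ in every degree. Now use a remark that will return many times: *if $J\subset I$ are homogeneous, $\dim (S/J)_b\le 1$ and $\dim(S/I)_b=1$ for all $b$ under consideration, then $J=I$*, because $(S/J)_b\to(S/I)_b$ is a surjection onto a space of dimension $1$. Hence $I=\langle g\rangle$. The ideals we want form a projective line, with coordinate $[\alpha:\beta]$. It contains two monomial ideals, $\langle x^2\rangle$ and $\langle y\rangle$, and the ideal $\langle y-x^2\rangle$.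

Now add a variable $z$ of degree $3$, and ask the same for $S=k[x,y,z]$ with degrees $1,2,3$. In degree $2$ we again have a line $\langle\alpha x^2+\beta y\rangle$. We distinguish cases; each time we stop as soon as the relations found cut the quotient down to dimension $1$ in all degrees.

*Case U: $\beta\ne0$.* Then $I$ contains $y-\lambda x^2$ for some $\lambda\in k$. Modulo this element $S$ becomes $k[x,z]$, with two monomials $x^3,z$ in degree $3$. So $I$ contains some $\mu x^3+\nu z$ with $(\mu,\nu)\ne(0,0)$. The Hilbert series of $k[x,z]/(\mu x^3+\nu z)$ is $\frac{1-t^3}{(1-t)(1-t^3)}=\frac1{1-t}$, and we stop: $I=\langle y-\lambda x^2,\ \mu x^3+\nu z\rangle$.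

*Case $\beta=0$.* Then $x^2\in I$. In degree $3$, modulo $x^2$, the monomials $xy$ and $z$ remain, and $I$ contains one relation $\rho\,xy+\sigma z$.

- *Case T: $\sigma\neq 0$.* Then $z-\tau xy\in I$, the quotient by $x^2$ and $z-\tau xy$ is $k[x,y]/(x^2)$ with Hilbert series $\frac{1-t^2}{(1-t)(1-t^2)}$, and we stop: $I=\langle x^2,\ z-\tau xy\rangle$.
- *Case $\sigma=0$.* Then $x^2,xy\in I$. In degree $4$, modulo these, $xz$ and $y^2$ remain, and $I$ contains one relation between them.
  - *Case V: the relation is $f=y^2-c\,xz$.* The ring $S/(x^2,xy)$ has basis $y^iz^j$, $xz^j$. In it $xf=0$, $fz^j=y^2z^j-c\,xz^{j+1}$, and $fy^iz^j=y^{i+2}z^j$ for $i\ge1$. So the quotient by $f$ has basis $z^j,xz^j,yz^j$, in degrees $3j,3j+1,3j+2$, and we stop: $I=\langle x^2,xy,y^2-c\,xz\rangle$. It contains $y^3$.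
  - *Case W: the relation is $xz$.* The ring $S/(x^2,xy,xz)$ is $k[y,z]\oplus kx$. In degree $5$ only $yz$ remains. In degree $6$ the monomials $y^3,z^2$ remain, and $I$ contains some $f=ay^3+bz^2\neq0$. Since $xf=0$ there, the quotient is $k[y,z]/(f)\oplus kx$, with Hilbert series $\frac{1-t^6}{(1-t^2)(1-t^3)}+t=\frac{1+t^3}{1-t^2}+t=\frac1{1-t}$. We stop: $I=\langle x^2,xy,xz,\ ay^3+bz^2\rangle$.

So the ideals fall into four families, with parameters in $\mathbb A^1\times\mathbb P^1$ (U), $\mathbb A^1$ (T), $\mathbb A^1$ (V), $\mathbb P^1$ (W). They are joined by three one-parameter families in $s$: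
$$\langle x^2-sy,\ z-\tau xy\rangle,\qquad \langle x^2,\ xy-sz,\ xz,\ z^2\rangle,\qquad \langle x^2,\ xy,\ xz-sy^2,\ y^3\rangle .$$
In the first, $s\ne0$ gives $y=s^{-1}x^2$ and $z=\tau s^{-1}x^3$ modulo the ideal, a member of U; $s=0$ gives the member of T with parameter $\tau$. In the second, $s\neq0$ gives $z=s^{-1}xy$ modulo the ideal (then $xz$ and $z^2$ are multiples of $x^2$), a member of T; $s=0$ is the member $[a:b]=[0:1]$ of W. In the third, $s\ne0$ gives the member $c=s^{-1}$ of V, which contains $y^3$; $s=0$ is the member $[1:0]$ of W. So one can walk from every ideal to every other: the space of solutions hangs together in one piece.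

Does this always happen, for any list of positive integer weights? The answer turns out to be no. We shall not find a small bad list of weights. Instead, we transport a disconnected example from a grading by $\mathbb Z^6$ to a grading by $\mathbb Z$.

## 2. $\mathcal A$-graded ideals and the scheme that parametrizes them

Let $\mathcal A=(a_1,\dots,a_n)$ be a finite list of vectors in $\mathbb Z^d$, repetitions allowed. Throughout, $\mathcal A$ spans $\mathbb Z^d$ as a group and is *pointed*: some linear functional is positive on every $a_i$. Write $\mathbb N\mathcal A$ for the semigroup of sums of the $a_i$ (including $0$), $S=k[x_1,\dots,x_n]$, $\deg x_i=a_i$, and $\mathcal Au=\sum u_ia_i=\deg x^u$ for $u\in\mathbb N^n$. By pointedness each $S_b$ has finite dimension and $S_0=k$. Also $S_b=0$ if $b\notin\mathbb N\mathcal A$.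

The toric ideal is
$$I_{\mathcal A}=\langle x^u-x^v: \mathcal Au=\mathcal Av\rangle .$$
The quotient $S/I_{\mathcal A}$ is the semigroup ring of $\mathbb N\mathcal A$: all monomials of one degree become one basis vector.

**Definition ($\mathcal A$-graded ideal).** An ideal $I\subset S$ is $\mathcal A$-graded if it is $\mathcal A$-homogeneous and $\dim_k(S/I)_b=\dim_k(S/I_{\mathcal A})_b$ for all $b\in\mathbb Z^d$; that is, the dimension is $1$ for $b\in\mathbb N\mathcal A$ and $0$ otherwise.

The ideal $I_{\mathcal A}$ and all its initial ideals are examples. Section 1 lists all of them for $\mathcal A=(1,2)$ and $\mathcal A=(1,2,3)$, where $d=1$.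

For a $k$-algebra $R$ write $R[x]=R\otimes_kS$, $R[x]_b=R\otimes_k S_b$.

**Definition (toric Hilbert scheme).** $H_{\mathcal A}$ is the scheme representing the functor
$$H_{\mathcal A}(R)=\{I\subset R[x]\ \mathcal A\text{-homogeneous ideal}:\ (R[x]/I)_b\text{ is locally free of rank }1\ \text{for all } b\in\mathbb N\mathcal A\},$$
where $R\to R'$ sends $I$ to $IR'[x]$.

That such a scheme exists and is projective over $k$ is due to Peeva–Stillman; see also Haiman–Sturmfels, *Multigraded Hilbert schemes*, J. Algebraic Geom. 13 (2004). We take this as known. A $k$-point is an $\mathcal A$-graded ideal, and a morphism $\operatorname{Spec}R\to H_{\mathcal A}$ is a family of them over $R$.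

*Example.* Let $\mathcal A=(1,\dots,1)$, $n$ ones. If $I\in H_{\mathcal A}(R)$, then $L=R[x]_1/I_1$ is a rank $1$ quotient of $R^n$, and $R[x]/\langle I_1\rangle=\operatorname{Sym}_R(L)$ has degree-$b$ part $L^{\otimes b}$, of rank $1$. It surjects onto $R[x]/I$, also of rank $1$ in each degree, and a surjection of locally free modules of rank $1$ is an isomorphism. So $I=\langle I_1\rangle$, and $H_{\mathcal A}=\mathbb P^{n-1}$.

*Example.* Let $k$ be algebraically closed. A finitely generated module over a reduced finitely generated $k$-algebra, with the same fiber dimension at every closed point, is locally free. So the families U, T, V, W and the three families in $s$ of Section 1 are morphisms to $H_{(1,2,3)}$ from connected schemes. Their images cover all closed points and are linked, so $H_{(1,2,3)}$ is connected.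

The input is a known fact in higher rank: by F. Santos (*Non-connected toric Hilbert schemes*, Math. Ann. 332 (2005)) there is a point configuration of dimension $5$ with $50$ points whose homogenization, $50$ vectors with $d=6$, has a disconnected toric Hilbert scheme. The question is whether $H_{\mathcal A}$ is connected whenever $d=1$, that is, for every list of positive integers with gcd $1$. (A list that spans $\mathbb Z^1$ and is pointed has all entries of one sign; we take them positive.)

**Theorem 1 (retraction).** Let $\mathcal A\subset\mathbb Z^d$ be as above and $1\le e\le d$. There is a surjective linear map $\pi:\mathbb Z^d\to\mathbb Z^e$ such that $\mathcal A'=(\pi(a_1),\dots,\pi(a_n))$ is pointed and spans $\mathbb Z^e$, together with morphisms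
$$H_{\mathcal A}\xrightarrow{\ s\ }H_{\mathcal A'}\xrightarrow{\ r\ }H_{\mathcal A},\qquad r\circ s=\mathrm{id}.$$
If $d\ge2$ and $e=1$, there are infinitely many such $\mathcal A'$. In particular $r$ is surjective, so if $H_{\mathcal A}$ is disconnected then $H_{\mathcal A'}$ is disconnected.

**Theorem 2.** There is a list of $50$ positive integers with gcd $1$ (indeed there are infinitely many such lists) whose toric Hilbert scheme is not connected. So the answer to the question is no.

Theorem 2 uses the theorem of Santos over the given field $k$, as quoted; Theorem 1 holds over every field.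

## 3. Merging degrees: from a conic to the weights 14, 15, 16

Let $\mathcal A=((1,0),(1,1),(1,2))\subset\mathbb Z^2$, with variables $x,y,z$. The degree of a monomial is a pair $(i,j)$ with $0\le j\le 2i$. Degrees of first coordinate at most $2$ contain one monomial each, except $(2,2)$, which contains $xz$ and $y^2$. So an $\mathcal A$-graded ideal contains some $\alpha xz+\beta y^2\ne0$. Each principal ideal $\langle\alpha xz+\beta y^2\rangle$ is already $\mathcal A$-graded: its initial ideal is $\langle xz\rangle$ or $\langle y^2\rangle$, and each of these leaves exactly one monomial in each degree $(i,j)$. (For $\langle xz\rangle$ it is $x^{i-j}y^j$ if $j\le i$ and $y^{2i-j}z^{j-i}$ if $j\ge i$. For $\langle y^2\rangle$ it is $x^{i-j/2}z^{j/2}$ for $j$ even and $x^{i-(j+1)/2}\,y\,z^{(j-1)/2}$ for $j$ odd.) So these are all the $\mathcal A$-graded ideals, and they form a $\mathbb P^1$.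

Project by $\pi(i,j)=14i+j$. The new weights are $\mathcal A'=(14,15,16)$. How are $\mathcal A$-graded and $\mathcal A'$-graded ideals related?

A natural first attempt is to keep the ideal and only change the grading. An $\mathcal A$-homogeneous ideal is $\mathcal A'$-homogeneous. But the degree-$c$ part of $S/I$ for the new grading is the sum of all $(S/I)_b$ with $\pi(b)=c$, so its dimension is the number of $b\in\mathbb N\mathcal A$ over $c$. This is $1$ for all $c$ only if $\pi$ is injective on $\mathbb N\mathcal A$. Here it is not: $\pi(7,14)=\pi(8,0)=112$, the weight of both $z^7$ and $x^8$. In general, when $d\ge2$, no linear $\pi:\mathbb Z^d\to\mathbb Z$ is injective on $\mathbb N\mathcal A$: take $0\ne w\in\ker\pi$; since $\mathcal A$ spans, $w=\mathcal Au-\mathcal Au'$ with $u,u'\in\mathbb N^n$, and $\mathcal Au\neq\mathcal Au'$ have the same image.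

Going up, this can be repaired by killing all but one degree $b$ over each $c$. Going back down, the trouble is more serious. The $\mathcal A'$-graded ideal $I_{\mathcal A'}$ contains $z^7-x^8$, which is not $\mathcal A$-homogeneous. And an $\mathcal A'$-graded ideal that is $\mathcal A$-homogeneous need not be $\mathcal A$-graded: if it comes from an $\mathcal A$-graded ideal by killing the degree $(8,0)$ in favor of $(7,14)$, it contains $x^8$, and its quotient is $0$ in degree $(8,0)$. So an $\mathcal A'$-graded ideal cannot be read directly in the grading by $\mathcal A$.

In this example the way out is visible. The only thing that an $\mathcal A$-graded ideal needs to remember is its piece in degree $(2,2)$, and the weight $\pi(2,2)=30$ is not affected by merging: the only monomials of weight $30$ are $xz$ and $y^2$. So from an $\mathcal A'$-graded ideal $I'$, keep the line $I'_{30}\subset\langle xz,y^2\rangle$, forget the rest, and take the ideal it generates.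

In general we need a finite set $D\subset\mathbb N\mathcal A$ of degrees with two properties. First, any compatible choice of pieces $L_b$, $b\in D$, with quotients of rank $1$, must generate an ideal in $H_{\mathcal A}(R)$, over any noetherian base $R$, and every member of $H_{\mathcal A}(R)$ must be so generated. Second, some $\pi$ must keep every degree of $D$ apart from every other degree of $\mathbb N\mathcal A$. Section 4 constructs $D$, and Section 5 constructs $\pi$.

## 4. Finitely many degrees that determine an $\mathcal A$-graded ideal

Some functional is positive on the finitely many $a_i$; perturbing it to a rational one and scaling, fix a primitive integral functional $h$ with $h(a_i)>0$ for all $i$. Call $h(b)$ the *height* of $b\in\mathbb N\mathcal A$, and $h(\mathcal Au)$ the height of $x^u$. Only finitely many monomials have height below a given bound.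

**Choice of $\gamma$.** This number will bound the generators that matter. Let
$$P=\{(p,q)\in\mathbb N^n\times\mathbb N^n:\ p\ne q,\ \mathcal Ap=\mathcal Aq\}.$$
By Dickson's lemma $P$ has finitely many minimal elements for the componentwise order, and every element of $P$ is $\ge$ a minimal one. Let $\gamma$ be the maximum of $h(\mathcal Ap)$ over the minimal $(p,q)$, and $\gamma=0$ if $P=\emptyset$.

*Example.* For $\mathcal A=(2,3)$, $h=\mathrm{id}$, the minimal elements are $((3,0),(0,2))$ and its mirror image, and $\gamma=6$. If we recorded only the degrees $\le 5$, each would contain at most one monomial, all recorded pieces would be $0$, and they would generate the zero ideal, whose quotient has dimension $2$ in degree $6$. So recording degrees below $\gamma$ would not do here.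

**Choice of $E$ and $D$.** Recording all degrees of height at most $\gamma$ guards against *two* standard monomials in one degree: if a monomial ideal had standard monomials $x^u\neq x^v$ in one degree, then a minimal $(p,q)\le(u,v)$ would give two standard monomials $x^p\ne x^q$ in one degree of height $\le\gamma$. It does not by itself guard against a degree with *none*. We handle this by a finiteness trick. There are only finitely many monomial ideals $M$ generated by monomials of height $\le\gamma$. For each of them that is not $\mathcal A$-graded, choose a witness $b_M\in\mathbb N\mathcal A$: a degree in which the number of standard monomials (monomials not in $M$) is not $1$. Let $E$ be an integer with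
$$E\ge2\gamma,\qquad E\ge h(a_i)\text{ for all }i,\qquad E\ge h(b_M)\text{ for all these }M,$$
and put
$$D=\{b\in\mathbb N\mathcal A:\ h(b)\le E\},$$
a finite set containing $0$. The bound $2\gamma$ will cover S-pairs and syzygies. The bound $h(a_i)$ only puts the degrees of the variables into $D$; the proofs below do not use it.

*Example.* For the conic of Section 3 take $h(i,j)=i$. The relations among the $a_i$ are the multiples of $(1,-2,1)$, so the minimal pairs correspond to $xz$ and $y^2$, and $\gamma=2$. If a monomial ideal $M$ generated in heights $\le2$ has one standard monomial in each degree of height $\le2$, then it is $\langle xz\rangle$ or $\langle y^2\rangle$, hence $\mathcal A$-graded. So all witnesses can be chosen of height $\le2$, and $E=4$ is allowed.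

**Lemma 3.** Let $N\subset S$ be a monomial ideal with exactly one standard monomial in each degree $b\in D$. Let $M_0$ be the ideal generated by the monomials of $N$ of height $\le\gamma$. Then $(M_0)_b=N_b$ for all $b\in D$, and $M_0$ is $\mathcal A$-graded.

*Proof.* **Step 1** compares $M_0$ with $N$ on $D$. Clearly $M_0\subset N$. Let $x^u\in N$ have degree $b\in D$, and let $x^v$ be the standard monomial of $N$ of degree $b$. Then $u\neq v$, so $(u,v)\in P$; take a minimal $(p,q)\in P$ with $p\le u$, $q\le v$. Since $x^q$ divides $x^v\notin N$, also $x^q\notin N$. The monomial $x^p\ne x^q$ has the same degree, of height $\le\gamma\le E$, so this degree lies in $D$ and has only one standard monomial, namely $x^q$. Hence $x^p\in N$. As $x^p$ has height $\le\gamma$, it lies in $M_0$, and so does its multiple $x^u$.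

**Step 2** passes from $D$ to all degrees. By Step 1, $M_0$ has exactly one standard monomial in each degree of $D$. If $M_0$ were not $\mathcal A$-graded, its witness $b_{M_0}$ would lie in $D$ and have a number of standard monomials different from $1$, a contradiction. $\square$

Now we pass from monomial ideals to arbitrary ideals over a field. Recall the textbook facts. The standard monomials of $\operatorname{in}(J)$ form a basis of the quotient by $J$. *Buchberger's criterion*: if all S-pairs of $g_1,\dots,g_t$ reduce to $0$, then the $g_i$ are a Gröbner basis of the ideal they generate. *Schreyer's theorem* (Eisenbud, *Commutative Algebra*, Thm. 15.10): if the $g_i$ are a monic Gröbner basis with initial monomials $m_i$ and $\frac{\operatorname{lcm}(m_i,m_j)}{m_i}g_i-\frac{\operatorname{lcm}(m_i,m_j)}{m_j}g_j=\sum_l f_lg_l$ is the result of dividing the S-pair, then the syzygies $\frac{\operatorname{lcm}(m_i,m_j)}{m_i}e_i-\frac{\operatorname{lcm}(m_i,m_j)}{m_j}e_j-\sum_l f_le_l$ generate all syzygies of $(g_1,\dots,g_t)$. For homogeneous $g_i$, with $e_i$ placed in degree $\deg g_i$, this syzygy is homogeneous of degree $\deg\operatorname{lcm}(m_i,m_j)$.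

**Lemma 4.** Let $\kappa\supseteq k$ be a field and $J\subset\kappa[x]$ an $\mathcal A$-homogeneous ideal generated by elements of degrees in $D$, with $\dim(\kappa[x]/J)_b=1$ for all $b\in D$. Then $\dim(\kappa[x]/J)_b=1$ for all $b\in\mathbb N\mathcal A$. Moreover $J$ has homogeneous generators $g_1,\dots,g_t$ of degrees in $D$ whose syzygy module is generated by homogeneous syzygies of degrees in $D$.

*Proof.* **Step 1** finds candidate generators. Fix a term order and let $N=\operatorname{in}(J)$. It has exactly one standard monomial in each degree of $D$, so Lemma 3 applies (it concerns only exponents, so the field is irrelevant) and gives $M_0$. Let $m_1,\dots,m_t$ be the minimal generators of $M_0$; they have height $\le\gamma$. Each $m_i\in N$ is the initial monomial of some element of $J$. The component of that element in degree $\deg m_i$ lies in $J$ and still has initial monomial $m_i$. Scaling, we get homogeneous monic $g_i\in J$ with $\operatorname{in}(g_i)=m_i$.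

**Step 2** shows that elements of $J$ of degree in $D$ reduce to $0$. Let $f\in J_b$, $b\in D$. Division by the $g_i$ leaves a remainder $f'\in J_b$ with no monomial in $M_0$. If $f'\ne0$, then $\operatorname{in}(f')\in N_b=(M_0)_b$, a contradiction. So $f'=0$.

**Step 3** concludes that the $g_i$ form a Gröbner basis of $J$. By Step 2, and because $J$ is generated in degrees of $D$, we have $J=\langle g_1,\dots,g_t\rangle$. The S-pair of $g_i,g_j$ lies in $J$ and has degree $\deg\operatorname{lcm}(m_i,m_j)$. Since the lcm divides $m_im_j$, its height is at most $2\gamma\le E$, so the degree is in $D$ and the S-pair reduces to $0$ by Step 2. By Buchberger's criterion $\operatorname{in}(J)=\langle m_1,\dots,m_t\rangle=M_0$.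

**Step 4** reads off both claims. The ideal $M_0$ is $\mathcal A$-graded, so it has one standard monomial in each degree $b\in\mathbb N\mathcal A$, and $\dim(\kappa[x]/J)_b=1$. By Schreyer's theorem the syzygies of $(g_i)$ are generated in the degrees $\deg\operatorname{lcm}(m_i,m_j)\in D$. $\square$

Over a ring $R$ dimension counts are not enough: we need local freeness. The following fact does this. If $Q$ is a finitely generated module over a noetherian local ring $R$ with residue field $\kappa$ and $\operatorname{Tor}_1^R(Q,\kappa)=0$, then $Q$ is free. (Take $0\to K\to R^m\to Q\to0$ with $m=\dim Q\otimes\kappa$; then $0\to K\otimes\kappa\to\kappa^m\to Q\otimes\kappa\to 0$ is exact and the last map is an isomorphism, so $K\otimes\kappa=0$ and $K=0$ by Nakayama.) The obstruction $\operatorname{Tor}_1$ will turn out to be "syzygies modulo liftable syzygies", and this is why Lemma 4 records the degrees of syzygies.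

**Proposition 5.** Let $R$ be a noetherian $k$-algebra, and for $b\in D$ let $L_b\subset R[x]_b$ be submodules with $R[x]_b/L_b$ locally free of rank $1$ and $S_{b'-b}L_b\subset L_{b'}$ for all $b,b'\in D$. Let $J\subset R[x]$ be the ideal generated by $\bigcup_{b\in D}L_b$. Then $J_b=L_b$ for $b\in D$, and $J\in H_{\mathcal A}(R)$. Moreover, every $I\in H_{\mathcal A}(R)$ is generated by $\bigcup_{b\in D}I_b$.

*Proof.* **Step 1** checks that generating an ideal adds nothing in the degrees of $D$. For $b\in D$ we have $J_b=\sum_{b'\in D}S_{b-b'}L_{b'}$. By hypothesis every summand is in $L_b$, and the summand $b'=b$ is $L_b$. So $J_b=L_b$.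

**Step 2** reduces to a local base and lifts the generators from the residue field. Put $Q=R[x]/J$. Each $Q_b$ is a finitely generated module over the noetherian ring $R$, so it is locally free of rank $1$ if its localizations at all primes are free of rank $1$. Forming $J$ commutes with localization, so let $R$ be local with maximal ideal $\mathfrak m$ and residue field $\kappa\supseteq k$. Let $J_\kappa=J\kappa[x]$; since $R[x]\to\kappa[x]$ is surjective, $(J_\kappa)_b$ is the image of $J_b$. For $b\in D$ the space $(\kappa[x]/J_\kappa)_b=\kappa\otimes_R Q_b=\kappa\otimes_R(R[x]_b/L_b)$ has dimension $1$, and $J_\kappa$ is generated in degrees of $D$. So Lemma 4 applies to $J_\kappa$. Take $g_1,\dots,g_t$ as there, of degrees $b_i\in D$, and lift them to $\tilde g_i\in J_{b_i}$.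

**Step 3** shows that the $\tilde g_i$ generate $J$. For $b\in D$ the module $Q_b$ is free, so $0\to J_b\to R[x]_b\to Q_b\to0$ splits and $J_b\otimes\kappa\cong(J_\kappa)_b$. The $g_i$ generate $J_\kappa$, so $\langle\tilde g_1,\dots,\tilde g_t\rangle_b\to J_b\otimes\kappa$ is surjective. Since $J_b$ is finitely generated, Nakayama gives $\langle\tilde g_1,\dots,\tilde g_t\rangle_b=J_b$. As $J$ is generated in degrees of $D$, we get $J=\langle\tilde g_1,\dots,\tilde g_t\rangle$.

**Step 4** expresses $\operatorname{Tor}_1$ by syzygies. Let $F=\bigoplus_iR[x](-b_i)\to J$ be the surjection $e_i\mapsto\tilde g_i$, with kernel $Z$, and let $\operatorname{Syz}(g)\subset F\otimes\kappa$ be the syzygy module of $(g_1,\dots,g_t)$. Fix any $b$. Since $R[x]_b$ is free, the sequence $0\to J_b\to R[x]_b\to Q_b\to0$ gives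
$$\operatorname{Tor}_1^R(Q_b,\kappa)=\ker\big(J_b\otimes\kappa\to\kappa[x]_b\big).$$
The sequence $0\to Z_b\to F_b\to J_b\to0$ gives $J_b\otimes\kappa=(F_b\otimes\kappa)/\operatorname{im}Z_b$. The composite $F_b\otimes\kappa\to J_b\otimes\kappa\to\kappa[x]_b$ sends $e_i$ to $g_i$, so its kernel is $\operatorname{Syz}(g)_b$. Therefore
$$\operatorname{Tor}_1^R(Q_b,\kappa)=\operatorname{Syz}(g)_b/\operatorname{im}Z_b. \tag{1}$$

**Step 5** kills this obstruction in all degrees at once. For $b\in D$ the module $Q_b$ is free, so the left side of (1) vanishes, and the image of $Z$ contains $\operatorname{Syz}(g)_b$. The image of $Z$ in $F\otimes\kappa$ is a $\kappa[x]$-submodule of $\operatorname{Syz}(g)$, and by Lemma 4 $\operatorname{Syz}(g)$ is generated in degrees of $D$. So the image of $Z$ is all of $\operatorname{Syz}(g)$, and by (1) $\operatorname{Tor}_1^R(Q_b,\kappa)=0$ for every $b$. Hence $Q_b$ is free, of rank $\dim(\kappa[x]/J_\kappa)_b$, which is $1$ for $b\in\mathbb N\mathcal A$ by Lemma 4. As $J$ is generated by homogeneous elements, $J\in H_{\mathcal A}(R)$.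

**Step 6** proves the last claim. For $I\in H_{\mathcal A}(R)$ the submodules $L_b=I_b$, $b\in D$, satisfy the hypotheses. The resulting $J\subset I$ lies in $H_{\mathcal A}(R)$. For each $b\in\mathbb N\mathcal A$ the surjection $R[x]_b/J_b\to R[x]_b/I_b$ of locally free modules of rank $1$ is an isomorphism. So $J=I$. $\square$

## 5. A projection that keeps the degrees in $D$ apart

By Section 3, $\pi$ cannot be injective on $\mathbb N\mathcal A$ if $e=1<d$. We ask only that a degree of $D$ collides with nothing. The partner $b'$ ranges over the infinite set $\mathbb N\mathcal A$, so separating the points of $D$ from each other is not enough. The cure is to give height a very large weight: then a collision forces $b'$ to have small height too, and only the finite set $D$ remains.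

**Lemma 6.** For $1\le e\le d$ there is a surjective linear $\pi:\mathbb Z^d\to\mathbb Z^e$ whose first coordinate is positive on all $a_i$, such that
$$b\in D,\ b'\in\mathbb N\mathcal A,\ \pi(b)=\pi(b')\ \Longrightarrow\ b=b'. \tag{2}$$
If $d\ge2$ and $e=1$, there are infinitely many such $\pi$, with infinitely many different lists $\pi(\mathcal A)$.

*Proof.* If $d=1$, take $\pi=h$: it is primitive, hence surjective and injective, and positive on the $a_i$. Let $d\ge2$.

**Step 1** separates points of $D$ of equal height. Complete $h=y_1$ to a basis $y_1,\dots,y_d$ of the dual lattice. For an integer $N\ge1$ let $g=\sum_{j=2}^dN^{j-2}y_j$. If two distinct points of $D$ have equal height, their difference has coordinates $(0,\delta_2,\dots,\delta_d)\ne0$, and $g$ takes on it the value $\sum_{j\ge2}\delta_jN^{j-2}$, a nonzero polynomial in $N$. There are finitely many pairs in $D$, so for large $N$ the functional $g$ separates any two distinct points of $D$ of equal height. Fix such an $N$.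

**Step 2** builds the functional. Choose $m\ge0$ so large that $q:=mh+g$ is positive on all $a_i$, choose an integer $K>\max_Dq$, and put
$$\ell=Kh+q .$$
Since $0\in D$, we have $K>0$, so $\ell$ is positive on all $a_i$. Its $y_2$-coefficient is $N^0=1$, so $\ell$ is primitive.

**Step 3** verifies (2) for $\ell$. Let $\ell(b)=\ell(b')$ with $b\in D$, $b'\in\mathbb N\mathcal A$. As $q\ge0$ on $\mathbb N\mathcal A$,
$$Kh(b')\le\ell(b')=\ell(b)=Kh(b)+q(b)<K\,(h(b)+1).$$
So $h(b')\le h(b)\le E$, that is, $b'\in D$. Now $K(h(b)-h(b'))=q(b')-q(b)$ lies strictly between $-K$ and $K$, because $0\le q<K$ on $D$. So $h(b)=h(b')$, then $q(b)=q(b')$, then $g(b)=g(b')$, and $b=b'$ by Step 1.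

**Step 4** treats all $e$ and counts. For $e=1$ take $\pi=\ell$, which is surjective because it is primitive. Increasing $K$ increases every entry of $\ell(\mathcal A)$, so infinitely many lists arise. For general $e\le d$ the primitive functional $\ell$ is part of a basis of the dual lattice; let $\pi$ have as coordinates $\ell$ and $e-1$ further members of this basis. Then $\pi$ is surjective, and $\pi(b)=\pi(b')$ implies $\ell(b)=\ell(b')$, so (2) holds. $\square$

*Example.* For the conic with $E=4$: $g=y_2$, $m=1$, $q(i,j)=i+j$. The maximum of $q$ on $D$ is $q(4,8)=12$, so $K=13$ is allowed, and $\ell(i,j)=14i+j$. This is the projection of Section 3. The first degrees seen to collide there, of heights $7$ and $8$, are indeed outside $D$.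

## 6. The morphisms $r$ and $s$

**Proof of Theorem 1.** Let $\pi$ be as in Lemma 6 and $\mathcal A'=\pi(\mathcal A)$. It is pointed, by the first coordinate of $\pi$, and spans $\mathbb Z^e$ because $\pi$ is surjective. Write $S'$ for $S$ with the $\mathcal A'$-grading: $S'_c=\bigoplus_{\pi(b)=c}S_b$. By (2),
$$S'_{\pi(b)}=S_b\qquad\text{for all }b\in D. \tag{3}$$

**Step 1** explains how morphisms will be given. The schemes $H_{\mathcal A}$, $H_{\mathcal A'}$ are of finite type over $k$, so they are covered by affine opens $\operatorname{Spec}R$ with $R$ noetherian, and so are intersections of such opens. A rule $H_{\mathcal A'}(R)\to H_{\mathcal A}(R)$, given for noetherian $k$-algebras $R$ and compatible with base change $R\to R'$ between them, can be applied to the universal ideal over these opens; the results agree on overlaps and glue to a morphism. The same holds in the other direction, and equalities of such morphisms can be checked over noetherian $R$. All $R$ below are noetherian.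

**Step 2** defines $r$: keep the degrees in $D$ and regenerate. Let $I'\in H_{\mathcal A'}(R)$. For $b\in D$ put
$$L_b=I'_{\pi(b)}\subset R\otimes S'_{\pi(b)}=R[x]_b ,$$
using (3). Then $R[x]_b/L_b=(R[x]/I')_{\pi(b)}$ is locally free of rank $1$. For $b,b'\in D$ we have $S_{b'-b}\subset S'_{\pi(b')-\pi(b)}$, so $S_{b'-b}L_b\subset I'_{\pi(b')}=L_{b'}$. By Proposition 5 the ideal $r(I')$ generated by the $L_b$, $b\in D$, lies in $H_{\mathcal A}(R)$. For $R\to R'$, the module $(I'R'[x])_{\pi(b)}$ is the image of $R'\otimes_RI'_{\pi(b)}$, so $r(I'R'[x])$ and $r(I')R'[x]$ have the same generators. By Step 1 we get a morphism $r:H_{\mathcal A'}\to H_{\mathcal A}$.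

**Step 3** defines $s$: over each merged degree, keep one old degree and kill the others. For $c\in\mathbb N\mathcal A'$ the set $\pi^{-1}(c)\cap\mathbb N\mathcal A$ is nonempty. It is finite, because $\mathcal A'$ is pointed and so only finitely many $u\in\mathbb N^n$ have $\mathcal A'u=c$. Let $\beta(c)$ be its minimum for the lexicographic order on $\mathbb Z^d$, and $C=\{\beta(c):c\in\mathbb N\mathcal A'\}$. We claim
$$b\in\mathbb N\mathcal A\setminus C,\ a\in\mathbb N\mathcal A\ \Longrightarrow\ b+a\notin C. \tag{4}$$
Indeed there is $b'\in\mathbb N\mathcal A$ with $\pi(b')=\pi(b)$ and $b'<b$. The lexicographic order is translation invariant, so $b'+a<b+a$, and both lie in $\mathbb N\mathcal A$ over the same element. By (4), $\bigoplus_{b\in\mathbb N\mathcal A\setminus C}R[x]_b$ is an ideal. For $I\in H_{\mathcal A}(R)$ put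
$$s(I)=I+\bigoplus_{b\in\mathbb N\mathcal A\setminus C}R[x]_b ,$$
an ideal homogeneous for both gradings. For $c\in\mathbb N\mathcal A'$, the only degree over $c$ that survives in the quotient is $\beta(c)$, and $(R[x]/s(I))_c=(R[x]/I)_{\beta(c)}$ is locally free of rank $1$. So $s(I)\in H_{\mathcal A'}(R)$. Clearly $s(I)R'[x]=s(IR'[x])$, and $s$ is a morphism.

**Step 4** checks $r\circ s=\mathrm{id}$. Let $b\in D$. By (2) the only element of $\mathbb N\mathcal A$ over $\pi(b)$ is $b$. So $b=\beta(\pi(b))\in C$, nothing was added in degree $b$, and $s(I)_{\pi(b)}=I_b$. Thus $r(s(I))$ is generated by $\bigcup_{b\in D}I_b$, which generates $I$ by Proposition 5. So $r(s(I))=I$.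

**Step 5** draws the topological conclusion. Every point $p$ of $H_{\mathcal A}$ is $r(s(p))$, so $r$ is surjective. If $H_{\mathcal A}=U\sqcup V$ with $U,V$ open and nonempty, then $H_{\mathcal A'}=r^{-1}(U)\sqcup r^{-1}(V)$ with both parts open and nonempty. The infinitely many $\mathcal A'$ for $d\ge2$, $e=1$ come from Lemma 6. $\square$

*Example.* For the conic and $\mathcal A'=(14,15,16)$: the lexicographic minimum over $112$ is $(7,14)$, so $x^8\in s(I)$ for every $I$. Still $s(I)_{30}$ is the line spanned by $\alpha xz+\beta y^2$, and $r$ recovers $I$ from it.

**Proof of Theorem 2.** Take the configuration of Santos: a list $\mathcal A$ of $50$ vectors in $\mathbb Z^6$, the homogenization of a configuration of $50$ points of dimension $5$, with $H_{\mathcal A}$ disconnected. It is pointed because it is homogenized: one coordinate equals $1$ on every vector. If it spans only a sublattice of rank $6$, replace $\mathbb Z^6$ by that sublattice; the monomials of equal degree, the ideals and the functor do not change. Apply Theorem 1 with $e=1$. By Lemma 6 the integers $\pi(a_i)$ are positive, and they generate $\mathbb Z$, so their gcd is $1$. The scheme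 $H_{\mathcal A'}$ is disconnected, and infinitely many such lists arise. $\square$

## 7. Other properties, added vectors, direct sums

**Proposition 7.** In Theorem 1, $s$ is a closed immersion. Each of the properties *connected, irreducible, reduced, smooth over $k$* passes from $H_{\mathcal A'}$ to $H_{\mathcal A}$.

*Proof.* The scheme $H_{\mathcal A'}$ is projective over $k$, so $r$ is separated, and a section of a separated morphism is a closed immersion. Connected and irreducible: $r$ is surjective. Reduced: the composite $\mathcal O_{H_{\mathcal A}}\to r_*\mathcal O_{H_{\mathcal A'}}\to (r\circ s)_*\mathcal O_{H_{\mathcal A}}=\mathcal O_{H_{\mathcal A}}$ is the identity, so the first map is injective and embeds $\mathcal O_{H_{\mathcal A}}$ in a sheaf of reduced rings. Smooth: as $H_{\mathcal A}$ is of finite type, we need to extend every morphism $f:T_0\to H_{\mathcal A}$ to $T$, for $T_0\subset T$ affine and defined by an ideal of square zero. The morphism $s\circ f$ extends to some $F:T\to H_{\mathcal A'}$ because $H_{\mathcal A'}$ is smooth, and $r\circ F$ restricts to $r\circ s\circ f=f$ on $T_0$. $\square$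

So a failure of one of these properties in any toric Hilbert scheme already occurs for $d=1$ with the same $n$.

The next two constructions change $n$ and $d$. In the first, $h$ and $E$ are those of Section 4 for $\mathcal A$.

**Proposition 8 (adding a vector).** Let $a_{n+1}\in\mathbb N\mathcal A$ with $h(a_{n+1})>E$ and $\mathcal A^+=(\mathcal A,a_{n+1})$. Then $H_{\mathcal A}$ is a retract of $H_{\mathcal A^+}$.

*Proof.* **Step 1** compares the rings. Write $S^+=k[x_1,\dots,x_{n+1}]$. We have $\mathbb N\mathcal A^+=\mathbb N\mathcal A$, and $\mathcal A^+$ is pointed by $h$. A monomial of degree $b\in D$ has height $\le E$, so it does not involve $x_{n+1}$. Hence $S^+_b=S_b$ for $b\in D$.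

**Step 2** defines the retraction. For $I'\in H_{\mathcal A^+}(R)$ let $r^+(I')$ be the ideal of $R[x]$ generated by $\bigcup_{b\in D}I'_b$. The pieces $L_b=I'_b\subset R[x]_b$ satisfy the hypotheses of Proposition 5, so $r^+(I')\in H_{\mathcal A}(R)$; base change is as in Step 2 of Theorem 1.

**Step 3** defines the section and checks the composite. For $I\in H_{\mathcal A}(R)$ let $s^+(I)=I\,R[x,x_{n+1}]+\langle x_{n+1}\rangle$. Its quotient is $R[x]/I$, of rank $1$ in each degree of $\mathbb N\mathcal A=\mathbb N\mathcal A^+$, so $s^+(I)\in H_{\mathcal A^+}(R)$, compatibly with base change. In degrees $b\in D$ it equals $I_b$, so $r^+(s^+(I))$ is generated by $\bigcup_{b\in D}I_b$, which gives $I$ by Proposition 5. $\square$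

Such vectors exist: take a large multiple of $a_1$.

For $\mathcal A\subset\mathbb Z^{d_1}$, $\mathcal B\subset\mathbb Z^{d_2}$, let $\mathcal A\oplus\mathcal B\subset\mathbb Z^{d_1+d_2}$ consist of the vectors $(a,0)$ and $(0,b)$; use variables $x$ for the first and $y$ for the second. It spans, and it is pointed by the sum of two positive functionals. Its semigroup is $\mathbb N\mathcal A\times\mathbb N\mathcal B$.

**Proposition 9 (direct sums).** $H_{\mathcal A\oplus\mathcal B}\cong H_{\mathcal A}\times_kH_{\mathcal B}$.

*Proof.* **Step 1** splits an ideal. A monomial of degree $(b,0)$ involves no $y$, since $\mathcal B$ is pointed; so $R[x,y]_{(b,0)}=R[x]_b$. Given $I\in H_{\mathcal A\oplus\mathcal B}(R)$, let $I^1=\bigoplus_bI_{(b,0)}$. It is an ideal of $R[x]$ with $(R[x]/I^1)_b=(R[x,y]/I)_{(b,0)}$, so $I^1\in H_{\mathcal A}(R)$. Similarly $I^2=\bigoplus_cI_{(0,c)}\in H_{\mathcal B}(R)$.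

**Step 2** recombines. For any $I^1\in H_{\mathcal A}(R)$, $I^2\in H_{\mathcal B}(R)$ let $\langle I^1,I^2\rangle\subset R[x,y]$ be the ideal they generate. Its quotient is $R[x]/I^1\otimes_RR[y]/I^2$, with degree-$(b,c)$ part
$$(R[x]/I^1)_b\otimes_R(R[y]/I^2)_c, \tag{5}$$
locally free of rank $1$. So $\langle I^1,I^2\rangle\in H_{\mathcal A\oplus\mathcal B}(R)$.

**Step 3** shows that the two constructions are inverse. If $I^1,I^2$ come from $I$, then $\langle I^1,I^2\rangle\subset I$, and in each degree (5) surjects onto $(R[x,y]/I)_{(b,c)}$, a surjection of locally free modules of rank $1$. So it is an isomorphism, and $\langle I^1,I^2\rangle=I$. Conversely, start with $(I^1,I^2)$. The module $(R[y]/I^2)_0$ is a quotient of $R[y]_0=R$ that is locally free of rank $1$, so it equals $R$, and (5) for $c=0$ is $(R[x]/I^1)_b$. Hence the degree-$(b,0)$ part of $\langle I^1,I^2\rangle$ is $I^1_b$; the other factor is symmetric. The map $(I^1,I^2)\mapsto\langle I^1,I^2\rangle$ is compatible with base change, hence so is its inverse, and the functors are isomorphic. $\square$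

## 8. All larger $n$, higher rank, and many components

**Theorem 10.** (i) There are disconnected toric Hilbert schemes of $n$ vectors spanning $\mathbb Z^d$ for all $n\ge50$ if $1\le d\le6$, and for all $n\ge d+44$ if $d\ge6$. (ii) For $d=1$ the number of connected components is unbounded: for each $m\ge1$ there is a list of $50m$ positive integers with gcd $1$ whose toric Hilbert scheme has at least $2^m$ connected components.

*Proof.* Let $\mathcal A\subset\mathbb Z^6$ be the configuration of Santos, spanning $\mathbb Z^6$ as in the proof of Theorem 2.

**Step 1** finds the smallest $n$ claimed in (i) for each $d$. For $d\le6$, Theorem 1 with $e=d$ gives a disconnected example with $n=50$. For $d>6$, let $\mathcal B$ be the standard basis of $\mathbb Z^{d-6}$. Each degree of $\mathbb N\mathcal B$ contains exactly one monomial, so an ideal in $H_{\mathcal B}(R)$ is given in each degree by a submodule of $R$ with quotient locally free of rank $1$, that is, by $0$. Hence $H_{\mathcal B}=\operatorname{Spec}k$, and by Proposition 9 $H_{\mathcal A\oplus\mathcal B}\cong H_{\mathcal A}$ is disconnected, with $n=50+(d-6)=d+44$.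

**Step 2** increases $n$ by one at a time, with $d$ fixed. Apply Proposition 8 repeatedly, each time with $h$ and $E$ chosen for the current list. Each step produces a scheme that surjects onto a disconnected one, hence is disconnected. This proves (i).

**Step 3** produces $2^m$ pieces in rank $6m$. Write $H_{\mathcal A}=U\sqcup V$ with $U,V$ open and nonempty. By Proposition 9, applied $m-1$ times, $H_{\mathcal A^{\oplus m}}$ is the $m$-fold product of $H_{\mathcal A}$ over $k$. It is the disjoint union of the $2^m$ open subsets $W_1\times_k\cdots\times_kW_m$ with $W_i\in\{U,V\}$. They are nonempty, since a product of nonempty schemes over a field is nonempty.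

**Step 4** brings them to $d=1$. Apply Theorem 1 with $e=1$ to $\mathcal A^{\oplus m}\subset\mathbb Z^{6m}$, which has $50m$ vectors. By Lemma 6 it gives a list $\mathcal A'$ of $50m$ positive integers with gcd $1$, and a surjection $H_{\mathcal A'}\to H_{\mathcal A^{\oplus m}}$. The preimages of the $2^m$ open subsets are nonempty, open and disjoint, and they cover $H_{\mathcal A'}$. So $H_{\mathcal A'}$ has at least $2^m$ connected components. $\square$

As in Theorem 2, the only input about disconnectedness is the theorem of Santos over the given field $k$; Theorem 1 and Propositions 7, 8 and 9 hold over every field. The argument does not determine the smallest $n$ for which $H_{\mathcal A}$ can be disconnected when $d=1$.
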